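\title{Looped designs and exact coverings of $2$-paths in $K_n$ and $K_{n,n}$}

\begin{abstract}
We prove that for every $n\equiv 2\pmod 4$ with $n\ge 6$ there is a family of Hamiltonian paths of $K_n$ containing every path of length $2$ exactly once, and a family of Hamiltonian cycles of $K_{n,n}$ with the same property. Both families come from a single object, a looped design: a family of Hamiltonian paths, with a loop imagined at each end, in which every vertex sees every pair of vertices as its pair of neighbors exactly once. We construct looped designs on $n$ points for every $n\ge2$. Hence $D(K_n,P_n,\lambda)$ and $D(K_{n,n},C_{2n},\lambda)$ designs exist for all $n\ge3$ and $\lambda\ge1$. The method is to satisfy the covering condition first, with pieces that may be disconnected, and then to join the pieces by local exchanges that preserve the covering condition.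
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{$2$-path} in a graph $G$ is a path $y\,v\,y'$ of length $2$; the vertex $v$ is its \emph{center}. Let $H$ be a subgraph of $G$ and let $\lambda\ge1$ be an integer. A \emph{$D(G,H,\lambda)$ design}, or Dudeney design, is a collection $\mathcal D$ of subgraphs of $G$, each isomorphic to $H$, such that every $2$-path of $G$ lies in exactly $\lambda$ members of $\mathcal D$. The collection may be a multiset. As usual, $K_n$ is the complete graph on $n$ vertices, $K_{n,n}$ is the complete bipartite graph with two parts of size $n$, and $C_k$ and $P_k$ are the cycle and the path on $k$ vertices.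

We consider two cases in which $H$ passes through every vertex of $G$: the $D(K_n,P_n,\lambda)$ designs, made of Hamiltonian paths of $K_n$, and the $D(K_{n,n},C_{2n},\lambda)$ designs, made of Hamiltonian cycles of $K_{n,n}$. If a Hamiltonian path is read as a seating of $n$ people on a bench, a $D(K_n,P_n,1)$ design is a schedule of seatings in which each person sits between each pair of others exactly once. It is known that both kinds of design exist with $\lambda=1$ for all $n\ge3$ with $n\equiv0,1,3\pmod4$, and with $\lambda=2$ for all $n\equiv2\pmod4$. The case $\lambda=1$, $n\equiv2\pmod4$ remained open, and this is the problem we take from \cite{uniform}: \emph{for which $n\equiv2\pmod4$ with $n\ge6$ does a $D(K_{n,n},C_{2n},1)$ design exist, and for which does a $D(K_n,P_n,1)$ design exist?} The value $n=2$ is excluded as trivial, since $K_{2,2}$ is itself a $C_4$ and $K_2$ has no $2$-paths.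

Counting suggests the answer. The graph $K_n$ has $n\binom{n-1}2$ $2$-paths and a Hamiltonian path contains $n-2$ of them, so a $D(K_n,P_n,1)$ design has $\binom n2$ members. The graph $K_{n,n}$ has $2n\binom n2$ $2$-paths and a Hamiltonian cycle contains $2n$ of them, so a $D(K_{n,n},C_{2n},1)$ design also has $\binom n2$ members. These counts are integers for all $n$ and do not single out any residue modulo $4$. One would therefore guess that there is no exception, and this is the case.

\begin{theorem}\label{thm:A}
For every $n\equiv2\pmod4$ with $n\ge6$:
\begin{enumerate}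
\item[(a)] a $D(K_{n,n},C_{2n},1)$ design exists;
\item[(b)] a $D(K_n,P_n,1)$ design exists.
\end{enumerate}
\end{theorem}

The two counts agree, and one more count shows how the two problems can be merged. In a $D(K_n,P_n,1)$ design a vertex $v$ is interior to $\binom{n-1}2$ paths, one for each pair of neighbors, so it is an end of $\binom n2-\binom{n-1}2=n-1$ paths. There are also $n-1$ possible neighbors for $v$ as an end. The definition of the design puts no condition on these neighbors, but the most uniform possibility is that each occurs once. We build this into a definition.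

\begin{definition}\label{def:looped}
Let $V$ be a finite set with $|V|\ge2$, let $P$ be a Hamiltonian path on $V$, and let $v\in V$. If $v$ is interior to $P$, let $N_P(v)$ be the set of its two neighbors. If $v$ is an end of $P$ with neighbor $y$, let $N_P(v)=\{v,y\}$, as if $P$ had a loop at each end. A \emph{looped design} on $V$ is a family $\mathcal P$ of Hamiltonian paths on $V$ such that for every $v\in V$ and every $2$-subset $\{y,y'\}$ of $V$, with $v\in\{y,y'\}$ allowed, exactly one $P\in\mathcal P$ has $N_P(v)=\{y,y'\}$.
\end{definition}

On two points the single edge is a looped design. On $\mathbb Z_3$ the paths $0\,1\,2$, $1\,2\,0$, $2\,0\,1$ form one: at the vertex $0$ they give the pairs $\{0,1\}$, $\{0,2\}$, $\{1,2\}$, and the family is invariant under translation. A looped design on $n\ge3$ points yields both designs in Theorem~\ref{thm:A} (Lemma~\ref{lem:two}), and looped designs exist in all orders.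

\begin{theorem}\label{thm:B}
A looped design exists on $n$ points for every $n\ge2$. In particular, for every $n\ge3$ there is a $D(K_n,P_n,1)$ design in which, for every ordered pair $(u,w)$ with $u\ne w$, exactly one path has end $u$ with neighbor $w$. Consequently, for every $n\ge3$ and every $\lambda\ge1$, both $D(K_{n,n},C_{2n},\lambda)$ and $D(K_n,P_n,\lambda)$ designs exist.
\end{theorem}

Theorem~\ref{thm:B} contains the known results quoted above, and our proofs do not use them.

The definition of a looped design has a local part, that each vertex sees each pair once, and a global part, that each member is a single Hamiltonian path. The local part is easy to arrange by algebra and is unaffected when two members trade their pairs at some vertices. Most of the constructions below first produce a family with the local property and then make such trades until every member is connected. Section~\ref{sec:six} shows this for $n=6$. Section~\ref{sec:double} passes from an odd order $m$ to $2m$. Sections~\ref{sec:odd} and~\ref{sec:good} construct the looped designs of odd order that this step needs, which completes the proof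 of Theorem~\ref{thm:A}. Section~\ref{sec:four} treats multiples of $4$ and proves Theorem~\ref{thm:B}, and Section~\ref{sec:close} marks a limit of the method.

\section{Looped designs, patterns and switches}\label{sec:basics}

The relation $y\in N_P(v)$ is symmetric: $y\in N_P(v)$ if and only if $v\in N_P(y)$. Each member of a looped design on $n$ points accounts for one pair at a fixed vertex, so the design has $\binom n2$ members, and they are distinct paths.

\begin{lemma}\label{lem:two}
Let $n\ge3$. If there is a looped design on $n$ points, then $D(K_n,P_n,1)$ and $D(K_{n,n},C_{2n},1)$ designs exist.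
\end{lemma}

\begin{proof}
Let $\mathcal P$ be a looped design on $V$ with $|V|=n$. A $2$-path $y\,v\,y'$ of $K_n$ lies in $P$ if and only if $N_P(v)=\{y,y'\}$, so $\mathcal P$ is itself a $D(K_n,P_n,1)$ design.

Let $K_{n,n}$ have parts $V\times\{X\}$ and $V\times\{Y\}$. For $P=v_1\dots v_n$ let $\hat P$ be the subgraph in which $(v,X)$ is adjacent to $(y,Y)$ if and only if $y\in N_P(v)$. By symmetry, $(y,Y)$ is then adjacent to $(v,X)$ exactly for $v\in N_P(y)$, so $\hat P$ is $2$-regular. Walk along $P$ alternating between the parts, change part at $v_n$ using the loop, walk back, and close up using the loop at $v_1$: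
\[
(v_1,X),(v_2,Y),(v_3,X),\dots,(v_n,Z),(v_n,Z'),(v_{n-1},Z),\dots,(v_1,Y),(v_1,X),
\]
where $\{Z,Z'\}=\{X,Y\}$. On the way back each $v_i$ appears in the part not used on the way out, so this is a cycle through all $2n$ vertices, and it is all of $\hat P$ by $2$-regularity. The $2$-path with center $(v,X)$ and ends $(y,Y),(y',Y)$ lies in $\hat P$ if and only if $N_P(v)=\{y,y'\}$; here $y=v$ is possible, which is where the condition on ends is used. The same holds with $X$ and $Y$ interchanged. Hence $\{\hat P:P\in\mathcal P\}$ is a $D(K_{n,n},C_{2n},1)$ design.
\end{proof}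

A loop can also be viewed as the trace of a deleted vertex.

\begin{lemma}\label{lem:delete}
Let $n\ge2$. Deleting a vertex $\infty$ from all cycles of a $D(K_{n+1},C_{n+1},1)$ design leaves a looped design on the other $n$ points.
\end{lemma}

\begin{proof}
Each cycle $C$ becomes a Hamiltonian path $P$. For distinct $v,y,y'\ne\infty$ we have $N_P(v)=\{y,y'\}$ if and only if $C$ contains $y\,v\,y'$, and $N_P(v)=\{v,y'\}$ if and only if $C$ contains $\infty\,v\,y'$. Each of these $2$-paths lies in exactly one cycle.
\end{proof}

To separate the local condition from the global one, call any map $N$ from $V$ to the set of $2$-subsets of $V$ a \emph{pattern} on $V$. A family of patterns is \emph{exact} if, for each $v\in V$, every $2$-subset of $V$ equals $N(v)$ for exactly one member $N$. A looped design is an exact family in which every member is the pattern $N_P$ of a Hamiltonian path, and we identify such a path with its pattern. Given patterns $N,N'$ and a subset $W\subseteq V$, let $M$ agree with $N$ on $W$ and with $N'$ off $W$, and let $M'$ agree with $N'$ on $W$ and with $N$ off $W$. We say that $M,M'$ arise from $N,N'$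 by a \emph{switch}. At each vertex $M,M'$ take the same two values as $N,N'$, so \emph{replacing two members of an exact family by the result of a switch gives an exact family.}

We shall describe paths by pairs of involutions, that is, permutations $\sigma$ with $\sigma^2=\mathrm{id}$. From now on every path is written with a fixed first vertex, $P=v_1\dots v_\mu$, and the edge $v_iv_{i+1}$ is called \emph{odd} or \emph{even} according to the parity of $i$. Let $\sigma_P^{\mathrm o}$ swap the ends of each odd edge and let $\sigma_P^{\mathrm e}$ swap the ends of each even edge, all other vertices being fixed. Thus $\sigma_P^{\mathrm e}$ fixes $v_1$, and $v_\mu$ is fixed by $\sigma_P^{\mathrm e}$ if $\mu$ is even and by $\sigma_P^{\mathrm o}$ if $\mu$ is odd. There are no other fixed points. The loops correspond to the fixed points, and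
\begin{equation}\label{eq:invol}
N_P(v)=\{\sigma_P^{\mathrm o}(v),\sigma_P^{\mathrm e}(v)\}\qquad(v\in V).
\end{equation}

A family $\Sigma$ of involutions of $V$ is \emph{Latin} if for all $v,y\in V$, including $y=v$, exactly one $\sigma\in\Sigma$ has $\sigma(v)=y$. Equivalently, every edge of the complete graph $K_V$ is a $2$-cycle of exactly one member of $\Sigma$, and every point is fixed by exactly one member. A Latin family has $|V|$ members. The basic example is the family of reflections $\rho_t(x)=t-x$, $t\in\Gamma$, of a finite abelian group $\Gamma$: we have $\rho_t(v)=y$ exactly for $t=v+y$.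

\section{From three points to six}\label{sec:six}

We build a looped design on $\mathbb Z_3\times\mathbb Z_2$ from the one on $\mathbb Z_3$ formed by $P=0\,1\,2$ and its translates. Write $v^a$ for $(v,a)$ and call $a$ the \emph{level}. At each vertex there are $\binom62=15$ pairs to be realized: twelve pairs $\{y^b,y'^c\}$ with $y\ne y'$, and three \emph{vertical} pairs $\{y^0,y^1\}$.

The twelve pairs lie over the three pairs $\{y,y'\}$ of $\mathbb Z_3$, four over each, so we try to replace each path by four paths lying over it. The looped path $P$ has four links: the loop at $0$, the edges $01$ and $12$, and the loop at $2$. Lift each link either straight, keeping the level, or crossed, changing it, and record the choices as $(\theta_0,\theta_1,\theta_2,\theta_3)$ with $1$ for crossed. The two edges lift to two disjoint copies of $P$. A crossed loop at $v$ becomes the edge $v^0v^1$, which joins the copies, and a straight loop stays a loop at both $v^0$ and $v^1$. So the lift is a Hamiltonian path when exactly one loop is crossed. Take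
\[
\begin{array}{ccl}
(0,0,0,1)&\quad& 0^0\,1^0\,2^0\,2^1\,1^1\,0^1\\
(0,1,1,1)&& 0^0\,1^1\,2^0\,2^1\,1^0\,0^1\\
(1,1,0,0)&& 2^1\,1^1\,0^0\,0^1\,1^0\,2^0\\
(1,0,1,0)&& 2^1\,1^0\,0^0\,0^1\,1^1\,2^0 .
\end{array}
\]
In each two consecutive positions the four vectors show all of $00,01,10,11$. Two consecutive links meet at each vertex $v$ of $P$, so at $v^a$ the four lifts realize the four pairs over $N_P(v)$. With their translates they realize all twelve nonvertical pairs once at every vertex.

The vertical pairs are the difficulty. They are realized exactly once by the three patterns $Q_t(v^a)=\{(t-v)^0,(t-v)^1\}$, $t\in\mathbb Z_3$, so we have an exact family of fifteen patterns. But $Q=Q_0$ consists of the edge $0^00^1$ with two loops and the $4$-cycle $1^0\,2^0\,1^1\,2^1$. No other arrangement of vertical pairs alone does better. If all pairs of a path are vertical and $N(v^a)=\{y^0,y^1\}$, then by symmetry $N(y^0)=N(y^1)=\{v^0,v^1\}$, and then $N(v^0)=N(v^1)=\{y^0,y^1\}$, so the path stays within four points. The vertical pairs must therefore be mixed with others.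

Let $B$ be the last of the four lifts. Its even edge $12$ is crossed, and this edge is also the $2$-cycle of the reflection $v\mapsto -v$ that defines $Q$. Switch $B$ and $Q$ along the levels: let $R_0$ follow $B$ on level $0$ and $Q$ on level $1$, and let $R_1$ do the opposite. Figure~\ref{fig:six} shows that both results are Hamiltonian paths:
\[
R_0=0^1\,0^0\,1^0\,2^1\,1^1\,2^0,\qquad R_1=0^0\,0^1\,1^1\,2^0\,1^0\,2^1 .
\]
For instance, $R_0$ has the pair $\{0^0,2^1\}=B(1^0)$ at $1^0$ and the pair $\{2^0,2^1\}=Q(1^1)$ at $1^1$. The first three lifts, $R_0$, $R_1$ and their translates under $x^a\mapsto(x+u)^a$, $u\in\mathbb Z_3$, are fifteen Hamiltonian paths that form a looped design on six points.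

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9,thick]
\foreach \s/\lab in {0/{$B$},3.2/{$Q$},6.4/{$R_0$},9.6/{$R_1$}}{
  \foreach \x in {0,1,2}{
    \fill (\s+\x,0) circle (2pt); \fill (\s+\x,1) circle (2pt);
    \node at (\s+\x,-0.4) {\small $\x$};}
  \node at (\s+1,1.5) {\lab};}
\node at (-0.85,0) {\small level $0$}; \node at (-0.85,1) {\small level $1$};
\draw (2,1)--(1,0)--(0,0)--(0,1)--(1,1)--(2,0);
\draw (3.2,0)--(3.2,1);
\draw (4.2,0)--(5.2,0)--(4.2,1)--(5.2,1)--cycle;
\draw (6.4,1)--(6.4,0)--(7.4,0)--(8.4,1)--(7.4,1)--(8.4,0);
\draw (9.6,0)--(9.6,1)--(10.6,1)--(11.6,0)--(10.6,0)--(11.6,1);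
\foreach \p in {(2.15,1),(2.15,0),(3.05,0),(3.05,1),(6.25,1),(8.55,0),(9.45,0),(11.75,1)}
  \draw \p circle (0.15);
\end{tikzpicture}
\caption{A switch on $\mathbb Z_3\times\mathbb Z_2$, with a loop drawn at each end of a path. At every vertex of level $b$ the path $R_b$ has the same two neighbors as the path $B$, and at every vertex of the other level it has the same two neighbors as the disconnected graph $Q$. So the Hamiltonian paths $R_0,R_1$ realize the same pairs as $B$ and $Q$.}
\label{fig:six}
\end{figure}

The example used two things: a looped design on an odd number of points, and a set of paths in it whose even involutions form a Latin family, so that each vertical pattern has a path with which to be switched. The next section shows that these two things suffice.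

\section{Doubling an odd order}\label{sec:double}

Let $V$ be a set of $\mu\ge3$ points, of either parity for the moment, and let $P=v_1\dots v_\mu$ be a Hamiltonian path on $V$. Put $v_0=v_1$ and $v_{\mu+1}=v_\mu$, so that $N_P(v_i)=\{v_{i-1},v_{i+1}\}$ for all $1\le i\le\mu$. For $\theta=(\theta_0,\dots,\theta_\mu)\in\mathbb Z_2^{\mu+1}$ the \emph{lift} $L=L(P;\theta)$ is the pattern on $V\times\mathbb Z_2$ given by
\[
L(v_i^a)=\{v_{i-1}^{\,a+\theta_{i-1}},\;v_{i+1}^{\,a+\theta_i}\}\qquad(1\le i\le\mu,\ a\in\mathbb Z_2).
\]

\begin{lemma}\label{lem:lift}
If $\theta_0\ne\theta_\mu$, then $L(P;\theta)$ is a Hamiltonian path on $V\times\mathbb Z_2$. Its edges are $v_i^av_{i+1}^{a+\theta_i}$ for $1\le i\le\mu-1$ and $a\in\mathbb Z_2$, together with $v_1^0v_1^1$ if $\theta_0=1$ and $v_\mu^0v_\mu^1$ if $\theta_\mu=1$.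
\end{lemma}

\begin{proof}
The edges $v_i^av_{i+1}^{a+\theta_i}$ form two disjoint paths, one from $v_1^0$ and one from $v_1^1$, which together cover $V\times\mathbb Z_2$ and end at $v_\mu^0$ and $v_\mu^1$ in some order. The extra edge joins them into one Hamiltonian path $T$. For $1<i<\mu$ the neighbors of $v_i^a$ in $T$ are those in $L(v_i^a)$. At $v_1^a$ the element $v_0^{a+\theta_0}$ is the neighbor $v_1^{a+1}$ if $\theta_0=1$, and it is $v_1^a$ itself if $\theta_0=0$, in which case $v_1^a$ is an end of $T$. The same holds at $v_\mu^a$ with $\theta_\mu$. Hence $N_T=L$.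
\end{proof}

Four vectors $\theta=\theta(\alpha,\beta)$, indexed by $(\alpha,\beta)\in\mathbb Z_2^2$, form a \emph{balanced quadruple} if $(\alpha,\beta)\mapsto(\theta_{i-1},\theta_i)$ is a bijection of $\mathbb Z_2^2$ for each $1\le i\le\mu$. For an involution $\sigma$ of $V$, the \emph{vertical pattern} $Q_\sigma$ is defined by $Q_\sigma(v^a)=\{\sigma(v)^0,\sigma(v)^1\}$.

\begin{lemma}\label{lem:exact}
Let $\mathcal P$ be a looped design on $V$, with a balanced quadruple chosen for each $P\in\mathcal P$, and let $\Sigma$ be a Latin family of involutions of $V$. Then the four lifts of each $P\in\mathcal P$ and the patterns $Q_\sigma$, $\sigma\in\Sigma$, together form an exact family on $V\times\mathbb Z_2$.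
\end{lemma}

\begin{proof}
Fix a vertex $v^a$. The values at $v^a$ of the four lifts of $P$ are the four pairs $\{y^b,y'^c\}$ with $\{y,y'\}=N_P(v)$, each once, because the quadruple is balanced. As $P$ runs through $\mathcal P$, the pair $N_P(v)$ runs once through all $2$-subsets of $V$. So the lifts take every nonvertical value once and no vertical value. As $\sigma$ runs through $\Sigma$, the point $\sigma(v)$ runs once through $V$, so the $Q_\sigma$ take every vertical value once and no other value.
\end{proof}

It remains to remove the vertical patterns. Suppose that a lift $L(P;\theta)$ is switched with $Q_\sigma$, $\sigma=\sigma_P^{\mathrm e}$, along the levels, so that the lift is kept on level $b$ and $Q_\sigma$ on level $b+1$. The result can only be a path if it is symmetric, and this determines $\theta$. A vertex $v^{b+1}$ asks for the neighbor $\sigma(v)^b$, so the link between $v$ and $\sigma(v)$ must be crossed; these are the links of even index. A crossed link of odd index would make a vertex of level $b$ ask for a neighbor on level $b+1$ that does not ask for it. So $\theta_i=i+1$ in $\mathbb Z_2$ for all $0\le i\le\mu$.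 Let $B_P$ be the lift with this $\theta$, so that
\begin{equation}\label{eq:B}
B_P(v_i^a)=\{v_{i-1}^{a+1},v_{i+1}^{a}\}\ \ (i\text{ odd}),\qquad
B_P(v_i^a)=\{v_{i-1}^{a},v_{i+1}^{a+1}\}\ \ (i\text{ even}).
\end{equation}
For $b\in\mathbb Z_2$ let $R_b(P)$ be the sequence that starts with $v_1^{b+1},v_1^b$, continues with the blocks
\[
v_i^b,\;v_{i+1}^{b+1},\;v_i^{b+1},\;v_{i+1}^b\qquad(i=2,4,\dots;\ i\le\mu-1),
\]
and, if $\mu$ is even, ends with $v_\mu^b,v_\mu^{b+1}$. Every point of $V\times\mathbb Z_2$ occurs once, so $R_b(P)$ is a Hamiltonian path.

\begin{lemma}[Even exchange]\label{lem:even}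
The path $R_b(P)$ agrees with $B_P$ on level $b$ and with $Q_{\sigma_P^{\mathrm e}}$ on level $b+1$. Hence $R_0(P),R_1(P)$ arise from $B_P,Q_{\sigma_P^{\mathrm e}}$ by a switch.
\end{lemma}

\begin{proof}
On level $b$ we compare the pairs of $R_b(P)$ with \eqref{eq:B}.
\begin{itemize}
\item $v_1^b$ lies between $v_1^{b+1}=v_0^{b+1}$ and $v_2^b$.
\item For even $i\le\mu-1$, the vertex $v_i^b$ opens a block and lies between $v_{i-1}^b$ and $v_{i+1}^{b+1}$.
\item For odd $i$ with $3\le i\le\mu-1$, the vertex $v_i^b$ closes a block and lies between $v_{i-1}^{b+1}$ and $v_{i+1}^b$.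
\item If $\mu$ is odd, $v_\mu^b$ is the last vertex, with pair $\{v_{\mu-1}^{b+1},v_\mu^b\}=\{v_{\mu-1}^{b+1},v_{\mu+1}^b\}$.
\item If $\mu$ is even, $v_\mu^b$ lies between $v_{\mu-1}^b$ and $v_\mu^{b+1}=v_{\mu+1}^{b+1}$.
\end{itemize}
All five agree with $B_P$. On level $b+1$, the first vertex $v_1^{b+1}$ has the pair $\{v_1^0,v_1^1\}$, and $\sigma_P^{\mathrm e}$ fixes $v_1$. In the block of an even $i$, the vertex $v_{i+1}^{b+1}$ lies between $v_i^b$ and $v_i^{b+1}$, the vertex $v_i^{b+1}$ lies between $v_{i+1}^{b+1}$ and $v_{i+1}^b$, and $\sigma_P^{\mathrm e}$ swaps $v_i$ and $v_{i+1}$. If $\mu$ is even, the last vertex $v_\mu^{b+1}$ has the pair $\{v_\mu^0,v_\mu^1\}$, and $\sigma_P^{\mathrm e}$ fixes $v_\mu$.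
\end{proof}

\begin{proposition}\label{prop:double}
Let $|V|=m\ge3$ be odd. Let $\mathcal P$ be a looped design on $V$ and let $\mathcal F\subseteq\mathcal P$ be such that $\{\sigma_P^{\mathrm e}:P\in\mathcal F\}$ is a Latin family. Then there is a looped design $\mathcal D$ on $V\times\mathbb Z_2$ that contains $R_0(P)$ and $R_1(P)$ for every $P\in\mathcal F$.
\end{proposition}

\begin{proof}
We want a balanced quadruple all of whose lifts are Hamiltonian paths. For $1\le i\le m-1$ put $\theta_i=\alpha$ for odd $i$ and $\theta_i=\beta$ for even $i$; this is balanced at the interior vertices. Since $m$ is odd, $\theta_1=\alpha$ and $\theta_{m-1}=\beta$. Balance at the ends requires that $\theta_0$ change with $\beta$ when $\alpha$ is fixed and that $\theta_m$ change with $\alpha$ when $\beta$ is fixed, while Lemma~\ref{lem:lift} asks for $\theta_m=\theta_0+1$. So $\theta_0$ must change with each of $\alpha$ and $\beta$, and we put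
\[
\theta_0=\alpha+\beta,\qquad \theta_m=\alpha+\beta+1 .
\]
The maps $(\alpha,\beta)\mapsto(\alpha+\beta,\alpha)$ and $(\alpha,\beta)\mapsto(\beta,\alpha+\beta+1)$ are bijections, so the quadruple is balanced. Let $L_{P,\alpha,\beta}$ be the corresponding lifts, which are Hamiltonian paths by Lemma~\ref{lem:lift}. For $(\alpha,\beta)=(0,1)$ we get $\theta_0=1$, $\theta_m=0$, and so $\theta_i=i+1$ for all $i$. Thus $L_{P,0,1}=B_P$.

By Lemma~\ref{lem:exact}, the lifts $L_{P,\alpha,\beta}$, $P\in\mathcal P$, and the patterns $Q_{\sigma_P^{\mathrm e}}$, $P\in\mathcal F$, form an exact family. For each $P\in\mathcal F$ replace $B_P$ and $Q_{\sigma_P^{\mathrm e}}$ by $R_0(P)$ and $R_1(P)$. By Lemma~\ref{lem:even} the family stays exact, and now all its members are Hamiltonian paths.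
\end{proof}

As a check, $|\mathcal F|=m$, so $\mathcal D$ has $4\binom m2-m+2m=m(2m-1)=\binom{2m}2$ members. For $m=3$ the four lifts are those of Section~\ref{sec:six}.

\section{Zigzag paths and good groups}\label{sec:odd}

We now need looped designs of odd order that contain a subfamily $\mathcal F$ as in Proposition~\ref{prop:double}. It is natural to take the points to be an abelian group $\Gamma$ of odd order $m=2r+1$ and to ask that the even involutions be the reflections $\rho_t$. Since $m$ is odd, $x\mapsto2x$ is a bijection of $\Gamma$, so halves such as $t/2$ make sense, and $\rho_t$ has the single fixed point $t/2$.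

For $\Gamma=\mathbb Z_p$ with $p=2r+1$ prime and $s\ne0$, consider the zigzag path
\[
0,\ s,\ -s,\ 2s,\ -2s,\ \dots,\ rs,\ -rs .
\]
The sums of consecutive vertices alternate between $s$ and $0$, and the loops continue the alternation, since $0+0=0$ and $-rs-rs=s$. So at every $v$ the sums $v+y$, $y\in N(v)$, are $0$ and $s$, and after translation by $t/2$ they are $t$ and $t+s$. If $s$ runs through $\{1,\dots,r\}$ and $t$ through $\mathbb Z_p$, then $\{t,t+s\}$ runs once through all $2$-subsets, and we have a looped design.

If $m$ is composite, some $s\ne0$ generates a proper subgroup, and its zigzag does not leave that subgroup. The remedy is to replace the translation $x\mapsto x+s$ by a cyclic permutation $h$ whose step $h(x)-x$ depends on $x$. The argument above needs only that, from each point separately, all steps occur once.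

\begin{definition}\label{def:good}
An abelian group $\Gamma$ of odd order $m=2r+1\ge3$ is \emph{good} if there are a subset $S\subset\Gamma\setminus\{0\}$ and permutations $h_1,\dots,h_r$ of $\Gamma$ such that:
\begin{enumerate}
\item[(G1)] $\Gamma\setminus\{0\}$ is the disjoint union of $S$ and $-S$;
\item[(G2)] each $h_k$ is a single $m$-cycle, and for each $x\in\Gamma$ the steps $h_1(x)-x,\dots,h_r(x)-x$ are the elements of $S$, each once;
\item[(G3)] $h_k(-h_k(x))=-x$ for all $x$ and $k$;
\item[(G4)] the map $x\mapsto x+h_1(x)$ is a bijection of $\Gamma$.
\end{enumerate}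
\end{definition}

For a prime $p=2r+1$ the group $\mathbb Z_p$ is good, with $S=\{1,\dots,r\}$ and $h_s(x)=x+s$: each $h_s$ is a $p$-cycle with constant step $s$, we have $h_s(-x-s)=-x$, and $x\mapsto2x+1$ is a bijection. Condition (G4) is not needed for Theorem~\ref{thm:A}; it enters only in Proposition~\ref{prop:odd}(c), which is used for multiples of $4$. Condition (G3) says that negation reverses the cycle.

\begin{lemma}\label{lem:G3}
Let $h$ be an $m$-cycle on $\Gamma$ and put $x_l=h^l(0)$ for $l\in\mathbb Z_m$. Then $h(-h(x))=-x$ for all $x$ if and only if $-x_l=x_{-l}$ for all $l$.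
\end{lemma}

\begin{proof}
If $h(-h(x))=-x$ for all $x$, then $-x_{l+1}=-h(x_l)=h^{-1}(-x_l)$, and $-x_l=x_{-l}$ follows by induction from $x_0=0$. Conversely, if $-x_l=x_{-l}$ for all $l$, then $h(-h(x_l))=h(x_{-l-1})=x_{-l}=-x_l$.
\end{proof}

Let $\Gamma$ be good. Fix $k$, put $x_l=h_k^l(0)$, and define
\[
P_k:\quad x_0,\ x_1,\ x_{-1},\ x_2,\ x_{-2},\ \dots,\ x_r,\ x_{-r}.
\]
This is a Hamiltonian path because $h_k$ is an $m$-cycle. Let $I_k(x)=h_k(-x)$. By Lemma~\ref{lem:G3}, $\rho_0(x_l)=x_{-l}$ and $I_k(x_l)=x_{1-l}$. The even edges of $P_k$ are $x_lx_{-l}$ for $1\le l\le r$, and $\rho_0$ fixes the first vertex $x_0$, so $\sigma^{\mathrm e}_{P_k}=\rho_0$. The odd edges are $x_{1-l}x_l$ for $1\le l\le r$, and $I_k$ fixes the last vertex $x_{-r}$ because $1+r\equiv-r\pmod m$, so $\sigma^{\mathrm o}_{P_k}=I_k$. For $t\in\Gamma$ let $P_{k,t}=P_k+t/2$ be the translated path. Its involutions are the conjugates by the translation: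
\begin{equation}\label{eq:Pkt}
\sigma^{\mathrm e}_{P_{k,t}}(v)=t-v=\rho_t(v),\qquad
\sigma^{\mathrm o}_{P_{k,t}}(v)=h_k\bigl(\tfrac t2-v\bigr)+\tfrac t2 .
\end{equation}

\begin{proposition}\label{prop:odd}
Let $\Gamma$ be a good group of order $m=2r+1$, and let $\mathcal F=\{P_{1,t}:t\in\Gamma\}$.
\begin{enumerate}
\item[(a)] The paths $P_{k,t}$, $1\le k\le r$, $t\in\Gamma$, form a looped design on $\Gamma$.
\item[(b)] The family $\{\sigma_P^{\mathrm e}:P\in\mathcal F\}$ is Latin.
\item[(c)] The family $\{\sigma_P^{\mathrm o}:P\in\mathcal F\}$ is Latin.
\end{enumerate}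
\end{proposition}

\begin{proof}
(a) Fix $v$ and encode each $y\in\Gamma$ by $v+y$, which is a bijection of $\Gamma$. By \eqref{eq:invol} and \eqref{eq:Pkt}, one element of $N_{P_{k,t}}(v)$ has code $t$. With $x=t/2-v$, so that $v+t/2=t-x$, the other has code
\[
v+h_k(x)+\tfrac t2=t+\bigl(h_k(x)-x\bigr).
\]
For fixed $t$ the point $x$ does not depend on $k$, so by (G2) the bracket runs once through $S$ as $k$ varies. The pairs of codes are therefore $\{t,t+s\}$ with $t\in\Gamma$ and $s\in S$. By (G1), exactly one of the two differences of a $2$-subset lies in $S$, so every $2$-subset has this form for exactly one $(t,s)$.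

(b) This is the family of reflections $\rho_t$.

(c) Fix $v$. With $x=t/2-v$ as before, $\sigma^{\mathrm o}_{P_{1,t}}(v)=v+\bigl(x+h_1(x)\bigr)$. As $t$ runs through $\Gamma$ so does $x$, and by (G4) so does $x+h_1(x)$.
\end{proof}

\section{Good groups of every odd order}\label{sec:good}

\subsection*{The group $\mathbb Z_3\times\mathbb Z_3$}
The first composite case shows the mechanism. Write $xi$ for $(x,i)$ and take $S=\{10,11,12,01\}$. The four translations by elements of $S$ have every required property except that each splits into three $3$-cycles. The condition on steps in (G2) concerns one point at a time, so, just as for patterns, it survives when two permutations trade their values on a set of points. The trade must leave them permutations.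

The translations by $11$ and $12$ both raise $x$ by $1$, so they remain permutations if they trade values on the set $x=1$. The translations by $10$ and $01$ both raise $j=x+i$ by $1$, so they remain permutations if they trade values on the set $j=1$. The four new permutations are
\[
\begin{array}{l}
(00\ 11\ 20\ 01\ 12\ 21\ 02\ 10\ 22),\qquad (00\ 12\ 20\ 02\ 11\ 22\ 01\ 10\ 21),\\[2pt]
(00\ 10\ 11\ 21\ 01\ 02\ 12\ 22\ 20),\qquad (00\ 01\ 11\ 12\ 10\ 20\ 21\ 22\ 02).
\end{array}
\]
All are $9$-cycles. In each list the entry $l$ places after $00$ is the negative of the entry $l$ places before it, so (G3) holds by Lemma~\ref{lem:G3}. This is due to the choice of the sets: (G3) compares the step at a point $z$ with the step at $-h(z)$, which sends $x$ to $-x-1$ and $j$ to $-j-1$, and the value $1$ is the fixed point of this map on $\mathbb Z_3$. The first cycle has the form $(x,i)\mapsto(x+1,i+\delta_x)$, and $(x,i)\mapsto(2x+1,2i+\delta_x)$ is a bijection, which gives (G4).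

\subsection*{The inductive step}

\begin{proposition}\label{prop:step}
Let $A$ be a good group of order $m=2r+1$, and let $p=2d+1$ be an odd prime with $p\le p'$ for every prime divisor $p'$ of $m$. Then $\Gamma=A\times\mathbb Z_p$ is good.
\end{proposition}

\begin{proof}
Let $S_A$ and $h_1,\dots,h_r$ be as in Definition~\ref{def:good} for $A$, and put
\[
S=(S_A\times\mathbb Z_p)\cup(\{0\}\times\{1,\dots,d\}).
\]
A nonzero $(x,i)$ with $x\ne0$ lies in exactly one of $\pm S$ by (G1) for $A$, and so does $(0,i)$ with $i\neq0$. Thus (G1) holds. The steps in $S_A\times\mathbb Z_p$ will be supplied by $p$ permutations lying over each $h_k$. The steps $(0,s)$ are supplied at first by the translations $\psi_s(x,i)=(x,i+s)$, $1\le s\le d$. These have cycles of length $p$ only, so each $\psi_s$ will have to trade values with one permutation over $h_1$.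

\medskip\noindent\emph{Step 1: extensions of a cycle.} Let $h$ be one of the $h_k$ and put $x_l=h^l(0)$, so that $-x_l=x_{-l}$. For $\delta=(\delta_l)_{l\in\mathbb Z_m}$ with $\delta_l\in\mathbb Z_p$, the \emph{extension} of $h$ by $\delta$ is the permutation $\varphi(x_l,i)=(x_{l+1},i+\delta_l)$ of $\Gamma$.
\begin{enumerate}
\item[(E1)] If $\sum_l\delta_l\ne0$, then $\varphi$ is a $pm$-cycle. Indeed $\varphi^m(x,i)=(x,i+\sum_l\delta_l)$, which is transitive on each fiber $\{x\}\times\mathbb Z_p$ because $p$ is prime, and $\varphi$ permutes the fibers cyclically.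
\item[(E2)] If $\delta_{-l-1}=\delta_l$ for all $l$, then $\varphi$ satisfies (G3). Indeed $-\varphi(x_l,i)=(x_{-l-1},-i-\delta_l)$, and $\varphi$ maps this to $(x_{-l},-i-\delta_l+\delta_{-l-1})=-(x_l,i)$.
\end{enumerate}

\medskip\noindent\emph{Step 2: $p$ extensions with controlled sums.} We want extensions $\varphi_z$, $z\in\mathbb Z_p$, given by $\delta_l=f_l(z)$. They use each step over $h(x_l)-x_l$ once if each $f_l$ is a bijection of $\mathbb Z_p$, and (E2) asks for $f_{-l-1}=f_l$. The map $l\mapsto-l-1$ pairs $l$ with $m-1-l$ for $0\le l<r$ and fixes only $l=r$. We take the paired $f_l$ to be $\pm z$, so that together they contribute a multiple $\gamma z$ to the sum, and we use the unpaired $f_r$ to adjust the sum. Here $\gamma$ must be nonzero in $\mathbb Z_p$, since otherwise the sum would be the bijection $f_r$, which has a zero. Taking all signs positive gives $\gamma=m-1$, which vanishes for example when $m=7$ and $p=3$. So choose signs $\varepsilon_0,\dots,\varepsilon_{r-1}\in\{\pm1\}$ with sum $1$ if $r$ is odd and $2$ if $r$ is even, and let $\gamma\in\{2,4\}$ be twice this sum, which is nonzero modulo the odd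 prime $p$. For a permutation $\pi$ of $\mathbb Z_p$ put
\[
f_l(z)=f_{m-1-l}(z)=\varepsilon_lz\quad(0\le l<r),\qquad f_r(z)=-\gamma\,\pi(z).
\]
The $p$ extensions $\varphi_z$ satisfy (G3) by (E2), they send $(x_l,i)$ to each point of $\{x_{l+1}\}\times\mathbb Z_p$ once, and
\[
\sum_lf_l(z)=g(z):=\gamma\,\bigl(z-\pi(z)\bigr).
\]
For $h=h_k$ with $k\ge2$ take $\pi(z)=z-1$. Then $g$ is the nonzero constant $\gamma$, and all $p$ extensions are $pm$-cycles by (E1).

\medskip\noindent\emph{Step 3: the extensions of $h_1$.} As in the example, an extension $\varphi$ can trade values with $\psi_s$ if there is a $\mathbb Z_p$-valued coordinate $j$ that both raise by $s$. Since $\varphi^m$ and $\psi_s^m$ are both translations in the fibers, we are led to require $\sum_l\delta_l=ms$. We claim that there are a permutation $\pi$ and distinct $z_1,\dots,z_d\in\mathbb Z_p$ with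
\begin{equation}\label{eq:g}
g(z_s)=ms\ \text{ in }\mathbb Z_p\quad(1\le s\le d),\qquad g(z)\ne0\ \text{ for }z\notin\{z_1,\dots,z_d\}.
\end{equation}
If $p\mid m$, then $ms=0$. Let $\pi$ fix $d$ points $z_1,\dots,z_d$ and permute the other $d+1\ge2$ points cyclically; then $g$ vanishes exactly at the $z_s$.

If $p\nmid m$, start from negation, for which $y-(-y)=2y$ takes every value, but which fixes $0$. Change it at two points: let $\pi_0(0)=\frac12$, $\pi_0(-\frac12)=0$, and $\pi_0(y)=-y$ otherwise. The elements $0,\frac12,-\frac12$ are distinct and $\pi_0$ permutes them cyclically, and it acts on the rest by negation. So $\pi_0$ is a permutation without fixed points. For $1\le s\le d$ we have $s\ne0$ and $s\neq-1$ in $\mathbb Z_p$, so $\frac s2\notin\{0,-\frac12\}$ and $\frac s2-\pi_0(\frac s2)=s$. Put $\kappa=m/\gamma\in\mathbb Z_p\setminus\{0\}$, $\pi(z)=\kappa\,\pi_0(z/\kappa)$ and $z_s=\kappa s/2$. Then $g(z_s)=\gamma\kappa s=ms$, and $g$ has no zero because $\pi$ has no fixed point. This proves \eqref{eq:g}.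

With this $\pi$, the $d+1$ extensions $\varphi_z$ of $h_1$ with $z\notin\{z_1,\dots,z_d\}$ are $pm$-cycles by (E1). For each of them the map in (G4) is $(x_l,i)\mapsto(x_l+h_1(x_l),\,2i+\delta_l)$. Its first coordinate determines $l$ by (G4) for $A$, and then the second determines $i$ because $p$ is odd. So any one of them can serve as the first permutation for $\Gamma$, and (G4) will hold.

\medskip\noindent\emph{Step 4: mixing $\varphi_{z_s}$ with $\psi_s$.} Fix $s\in\{1,\dots,d\}$ and write $\varphi=\varphi_{z_s}$, $\psi=\psi_s$, $\delta_l=f_l(z_s)$, with $x_l=h_1^l(0)$. Since $\sum_l(\delta_l-s)=0$ by \eqref{eq:g}, there are $w_l\in\mathbb Z_p$, $l\in\mathbb Z_m$, with $w_0=0$ and $w_{l+1}=w_l+\delta_l-s$ for all $l$. From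
\[
w_{l+1}-w_l=\delta_l-s=\delta_{-l-1}-s=w_{-l}-w_{-l-1}
\]
we see that $w_l+w_{-l}$ does not depend on $l$, so $w_{-l}=-w_l$. In the coordinates $[l,j]=(x_l,w_l+j)$ we have
\[
\varphi[l,j]=[l+1,j+s],\qquad\psi[l,j]=[l,j+s],\qquad-[l,j]=[-l,-j].
\]
For a function $e\colon\mathbb Z_p\to\{0,1\}$ let $\chi_e[l,j]=[l+e(j),j+s]$. This map follows $\varphi$ where $e(j)=1$ and $\psi$ where $e(j)=0$. It is a permutation, since $j$ and then $l$ can be recovered from the image. It maps $-\chi_e[l,j]=[-l-e(j),-j-s]$ to $[-l-e(j)+e(-j-s),-j]$, so it satisfies (G3) if $e(-j-s)=e(j)$ for all $j$. In $p$ steps $j$ runs once through $\mathbb Z_p$, because $s\ne0$, so $\chi_e^p[l,j]=[l+|e|,j]$ with $|e|=\sum_je(j)$. Hence $\chi_e$ is a $pm$-cycle if $\gcd(|e|,m)=1$.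

Let $e$ be the indicator function of $j_0=-s/2$, the fixed point of the involution $j\mapsto-j-s$, and put $\psi'=\chi_e$ and $\varphi'=\chi_{1-e}$. Both $e$ and $1-e$ are invariant under the involution, so $\varphi'$ and $\psi'$ satisfy (G3). We have $|e|=1$ and $|1-e|=p-1$. Every prime divisor of $p-1$ is less than $p$, and every prime divisor of $m$ is at least $p$, so $\gcd(p-1,m)=1$. Thus $\varphi'$ and $\psi'$ are $pm$-cycles, and at each point they have the same two images as $\varphi$ and $\psi$.

\medskip\noindent\emph{Step 5: collecting.} Start from the $pr$ extensions of $h_1,\dots,h_r$ and the translations $\psi_1,\dots,\psi_d$. From a point $(x,i)$, the extensions of $h_k$ use each step in $\{h_k(x)-x\}\times\mathbb Z_p$ once, so by (G2) for $A$ all extensions together use each step in $S_A\times\mathbb Z_p$ once. The translations use the steps $(0,s)$. Now replace $\varphi_{z_s},\psi_s$ by $\varphi',\psi'$ for each $s$. The steps used from each point do not change. We obtain $pr+d=(pm-1)/2$ permutations, all of them $pm$-cycles satisfying (G3). So (G2) and (G3) hold, and (G4) holds by Step~3.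
\end{proof}

The hypothesis on $p$ was used only to get $\gcd(p-1,m)=1$. For $m=3$ and $p=7$, the power $\varphi'^{\,7}$ would shift $l$ by $6\equiv0\pmod 3$, and $\varphi'$ would have cycles of length $7$. For $m=p=3$, with $\pi$ fixing $0$ and swapping $1$ and $2$, the proof gives the four cycles of the example.

\begin{corollary}\label{cor:good}
For every odd $m\ge3$ there is a good group of order $m$.
\end{corollary}

\begin{proof}
Write $m=p_1\cdots p_c$ with primes $p_1\ge\dots\ge p_c$. The group $\mathbb Z_{p_1}$ is good, and Proposition~\ref{prop:step} adjoins the factors $\mathbb Z_{p_2},\dots,\mathbb Z_{p_c}$ in turn.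
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Write $n=2m$ with $m\ge3$ odd, and let $\Gamma$ be a good group of order $m$. By Proposition~\ref{prop:odd}(a),(b), the paths $P_{k,t}$ and the subfamily $\mathcal F=\{P_{1,t}\}$ satisfy the hypotheses of Proposition~\ref{prop:double}, which gives a looped design on $n$ points. Lemma~\ref{lem:two} gives both (a) and (b).
\end{proof}

\begin{remark}\label{rem:sym}
The design $\mathcal D$ on $\Gamma\times\mathbb Z_2$ obtained in this proof is invariant under the group $\Gamma\times\mathbb Z_2$ acting regularly on the points. The map $x^a\mapsto(x+u)^a$ sends $P_{k,t}$ to $P_{k,t+2u}$ vertex by vertex, so it sends $L_{P_{k,t},\alpha,\beta}$ to $L_{P_{k,t+2u},\alpha,\beta}$ and $R_b(P_{1,t})$ to $R_b(P_{1,t+2u})$. The map $x^a\mapsto x^{a+1}$ fixes every lift and swaps $R_0(P)$ with $R_1(P)$.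
\end{remark}

\section{Orders divisible by four}\label{sec:four}

We have looped designs for all odd $n\ge3$ and for all $n=2m$ with $m\ge3$ odd. The orders $2^jm$ with $j\ge2$ and $m\ge3$ odd will be reached by doubling repeatedly. This induction needs two disjoint subfamilies of a special kind, so it cannot start from the one-path design on two points, and we treat powers of two separately.

\subsection*{Powers of two}
We recall some standard facts. Let $W$ be a $2$-dimensional vector space over $\mathbb F_q$. The group $PGL(2,q)$, the quotient of the group of invertible linear maps of $W$ by the scalars, acts on the $q+1$ one-dimensional subspaces of $W$, and the action is \emph{sharply $3$-transitive}: any ordered triple of distinct points is mapped to any other by exactly one group element. In particular the action is faithful and the group has order $(q+1)q(q-1)$. The field $\mathbb F_{q^2}$ is such a space $W$. Its multiplicative group is cyclic, the map $x\mapsto x^q$ is an $\mathbb F_q$-linear bijection, and $x^{q+1}\in\mathbb F_q^*$ for $x\ne0$.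

\begin{proposition}\label{prop:power}
For $q=2^j$ with $j\ge1$ there is a $D(K_{q+1},C_{q+1},1)$ design, and hence a looped design on $q$ points.
\end{proposition}

\begin{proof}
Take $W=\mathbb F_{q^2}$ and identify the one-dimensional subspaces with the elements of $Z=\mathbb F_{q^2}^*/\mathbb F_q^*$, a cyclic group of order $q+1\ge3$. Let $g$ be a generator of $Z$, let $H$ be the Hamiltonian cycle $(1,g,g^2,\dots,g^q)$ on $Z$, and let $G=PGL(2,q)$. The design will be the orbit of $H$ under $G$.

The stabilizer of $H$ in $G$ acts faithfully on the vertices of $H$, so it embeds in the automorphism group of the cycle, which is dihedral of order $2(q+1)$. It contains the $q+1$ rotations $z\mapsto g^iz$, which are induced by multiplications in $\mathbb F_{q^2}$. It also contains the map induced by $x\mapsto x^q$. On $Z$ this is $z\mapsto z^{-1}$ because $x^{q+1}\in\mathbb F_q^*$, and it preserves $H$, fixes $1$ and moves $g$, so it is not a rotation. The stabilizer therefore has order $2(q+1)$, and the orbit of $H$ consists of $q(q-1)/2$ cycles.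

Since $G$ is transitive on ordered triples of distinct points, it is transitive on $2$-paths, so all $2$-paths lie in the same number $\lambda$ of cycles of the orbit. Each cycle contains $q+1$ of the $(q+1)\binom q2$ $2$-paths, so $\lambda(q+1)\binom q2=\binom q2(q+1)$ and $\lambda=1$. The last assertion follows from Lemma~\ref{lem:delete}.
\end{proof}

\subsection*{Decomposing families}
Let $|V|=\mu$ be even. To double again we need a Latin family of involutions attached to paths of the design. A Latin family has $\mu$ members with $\mu$ fixed points in total, whereas now every $\sigma_P^{\mathrm e}$ has two fixed points and every $\sigma_P^{\mathrm o}$ has none. So half of the members must be of each kind, and the natural choice is to take both involutions of $\mu/2$ paths. Call a family of Hamiltonian paths on $V$ \emph{decomposing} if their edge sets partition the edge set of $K_V$.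

\begin{lemma}\label{lem:decomp}
Let $\mathcal E$ be a decomposing family on $V$ with $|V|=\mu$ even. Then every vertex is an end of exactly one path of $\mathcal E$, and the involutions $\sigma_P^{\mathrm o},\sigma_P^{\mathrm e}$, $P\in\mathcal E$, form a Latin family.
\end{lemma}

\begin{proof}
There are $\binom\mu2/(\mu-1)=\mu/2$ paths. If $v$ is an end of $c$ of them, then counting the edges at $v$ gives $\mu-1=2\cdot\frac\mu2-c$, so $c=1$. Each edge of $K_V$ lies on one path of $\mathcal E$ and is odd or even there, so it is a $2$-cycle of exactly one of the involutions. A vertex is fixed by no $\sigma_P^{\mathrm o}$, and it is fixed by $\sigma_P^{\mathrm e}$ exactly when it is an end of $P$.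
\end{proof}

The designs of order $2m$ provide the start of the induction. This is the point at which (G4) is used, through Proposition~\ref{prop:odd}(c).

\begin{lemma}\label{lem:base}
In Proposition~\ref{prop:double}, suppose also that $\{\sigma_P^{\mathrm o}:P\in\mathcal F\}$ is Latin. Then $\{R_0(P):P\in\mathcal F\}$ and $\{R_1(P):P\in\mathcal F\}$ are disjoint decomposing families contained in $\mathcal D$.
\end{lemma}

\begin{proof}
The families are disjoint because the members of a looped design are distinct paths. Fix $b$. For $P=v_1\dots v_m$ the edges of $R_b(P)$ are the edge $v_1^0v_1^1$; the edges $v_i^bv_{i+1}^b$ for odd $i$, which lead into the blocks; and, for even $i$, the three edges $v_i^bv_{i+1}^{b+1}$, $v_i^{b+1}v_{i+1}^{b+1}$, $v_i^{b+1}v_{i+1}^b$ inside a block. Let $P$ run through $\mathcal F$. The vertex $v_1$ is the only fixed point of $\sigma_P^{\mathrm e}$, so it runs once through $V$, and each edge $v^0v^1$ is covered once. The odd edges of the paths partition the edges of $K_V$ by the added hypothesis, so each edge inside level $b$ is covered once. The even edges also partition the edges of $K_V$,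 so each edge inside level $b+1$ and each edge $x^0y^1$ with $x\ne y$ is covered once.
\end{proof}

\subsection*{Doubling an even order}
Each path of $\mathcal E$ must now absorb two vertical patterns, so it gives up two lifts. For $Q_{\sigma_P^{\mathrm e}}$ we have Lemma~\ref{lem:even}. For $Q_{\sigma_P^{\mathrm o}}$ we use the lift $A_P=L(P;0)$, for which $A_P(v_i^a)=\{v_{i-1}^a,v_{i+1}^a\}$; it consists of two disjoint copies of $P$. A switch along the levels fails here: for odd $i$, the vertex $v_{i+1}^{b+1}$ would ask for $v_i^b$, whose pair under $A_P$ lies on level $b$. Instead, among the four points over an odd edge $v_iv_{i+1}$ we keep $A_P$ on a diagonal pair $v_i^\ell,v_{i+1}^{\ell+1}$. The straight even edge leaving $v_{i+1}^{\ell+1}$ then forces $\ell$ to change from one odd edge to the next.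

Let $P=v_1\dots v_\mu$ with $\mu\ge4$ even. For $b\in\mathbb Z_2$ and odd $i$ put $\ell_i=b+\frac{i-1}2\in\mathbb Z_2$, so that $\ell_{i+2}=\ell_i+1$. Let $T_b(P)$ be the Hamiltonian path obtained by concatenating the blocks
\[
v_i^{\ell_i},\;v_{i+1}^{\ell_i},\;v_i^{\ell_i+1},\;v_{i+1}^{\ell_i+1}\qquad(i=1,3,\dots,\mu-1).
\]

\begin{lemma}[Odd exchange]\label{lem:odd}
The paths $T_0(P),T_1(P)$ arise from $A_P,Q_{\sigma_P^{\mathrm o}}$ by a switch.
\end{lemma}

\begin{proof}
Fix $b$ and an odd $i$, and write $\ell=\ell_i$. The first vertex $v_i^\ell$ of the block is followed by $v_{i+1}^\ell$. For $i>1$ it is preceded by $v_{i-1}^{\ell_{i-2}+1}=v_{i-1}^\ell$, and for $i=1$ it is an end. In both cases its pair is $\{v_{i-1}^\ell,v_{i+1}^\ell\}=A_P(v_i^\ell)$. The last vertex $v_{i+1}^{\ell+1}$ is preceded by $v_i^{\ell+1}$. For $i<\mu-1$ it is followed by $v_{i+2}^{\ell_{i+2}}=v_{i+2}^{\ell+1}$, and for $i=\mu-1$ it is an end. In both cases its pair is $A_P(v_{i+1}^{\ell+1})$. The middle vertices $v_{i+1}^\ell$ and $v_i^{\ell+1}$ have the pairs $\{v_i^0,v_i^1\}$ and $\{v_{i+1}^0,v_{i+1}^1\}$, which are the values of $Q_{\sigma_P^{\mathrm o}}$.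 Changing $b$ changes every $\ell_i$, and so interchanges the outer and the middle vertices of each block.
\end{proof}

\begin{proposition}\label{prop:double2}
Let $|V|=\mu\ge4$ be even, and let $\mathcal P$ be a looped design on $V$ containing disjoint decomposing families $\mathcal E$ and $\mathcal E'$. Then there is a looped design on $V\times\mathbb Z_2$ containing two disjoint decomposing families.
\end{proposition}

\begin{proof}
For $1\le i\le\mu-1$ put $\theta_i=\alpha$ for odd $i$ and $\theta_i=\beta$ for even $i$, so that now $\theta_1=\theta_{\mu-1}=\alpha$, and put $\theta_0=\beta$. For $P\notin\mathcal E$ put $\theta_\mu=\beta+1$, so that all four lifts are Hamiltonian paths by Lemma~\ref{lem:lift}. For $P\in\mathcal E$ we want $A_P$ and $B_P$ among the lifts. They have $\alpha=0$ and $\theta_\mu=\beta$, while for $\alpha=1$ we still want $\theta_\mu=\beta+1$; so put $\theta_\mu=\alpha+\beta$. The maps sending $(\alpha,\beta)$ to $(\beta,\alpha)$, $(\alpha,\beta+1)$ and $(\alpha,\alpha+\beta)$ are bijections, so all quadruples are balanced. Denote the lifts by $L_{P,\alpha,\beta}$. For $P\in\mathcal E$ we have $\theta_0+\theta_\mu=\alpha$,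 so $L_{P,1,0}$ and $L_{P,1,1}$ are Hamiltonian paths. Also $L_{P,0,0}=A_P$, and $L_{P,0,1}$ has $\theta_i=i+1$ for all $0\le i\le\mu$, so it is $B_P$.

By Lemmas~\ref{lem:exact} and~\ref{lem:decomp}, all lifts together with the patterns $Q_{\sigma_P^{\mathrm o}},Q_{\sigma_P^{\mathrm e}}$, $P\in\mathcal E$, form an exact family. For each $P\in\mathcal E$ replace $A_P,Q_{\sigma_P^{\mathrm o}}$ by $T_0(P),T_1(P)$, and replace $B_P,Q_{\sigma_P^{\mathrm e}}$ by $R_0(P),R_1(P)$. By Lemmas~\ref{lem:odd} and~\ref{lem:even} the family stays exact. All its members are now Hamiltonian paths, so it is a looped design.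

The new decomposing families come from $\mathcal E'$. Since $\mathcal E'$ is disjoint from $\mathcal E$, all four lifts of a path $P=v_1\dots v_\mu\in\mathcal E'$ belong to the new design, and $\theta_0=\beta$, $\theta_\mu=\beta+1$. Passing from $(\alpha,\beta)$ to $(\alpha+1,\beta+1)$ changes every coordinate $\theta_0,\dots,\theta_\mu$. By the list of edges in Lemma~\ref{lem:lift}, the two lifts $L_{P,\alpha,\beta}$ and $L_{P,\alpha+1,\beta+1}$ together contain each edge $v_i^av_{i+1}^c$ once, the edge $v_1^0v_1^1$ once, the edge $v_\mu^0v_\mu^1$ once, and nothing else. The paths of $\mathcal E'$ partition the edges of $K_V$, and every vertex is an end of exactly one of them. Hence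
\[
\{L_{P,0,0},L_{P,1,1}:P\in\mathcal E'\}\qquad\text{and}\qquad\{L_{P,0,1},L_{P,1,0}:P\in\mathcal E'\}
\]
are disjoint decomposing families.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Write $n=2^jm$ with $m$ odd. If $m=1$, then $j\ge1$ and Proposition~\ref{prop:power} applies. Let $m\ge3$ and let $\Gamma$ be a good group of order $m$, which exists by Corollary~\ref{cor:good}. If $j=0$, use Proposition~\ref{prop:odd}(a). For $j=1$, Propositions~\ref{prop:odd} and~\ref{prop:double} and Lemma~\ref{lem:base} give a looped design on $2m\ge6$ points containing two disjoint decomposing families. Proposition~\ref{prop:double2} then gives such a design on $2^jm$ points for every $j\ge2$, by induction on $j$. This proves the first assertion.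

For $n\ge3$ a looped design is a $D(K_n,P_n,1)$ design, and the pair $\{u,w\}$ is realized at $u$ by exactly one path, which says that exactly one path has end $u$ with neighbor $w$. Lemma~\ref{lem:two} gives both designs for $\lambda=1$, and taking each member $\lambda$ times gives them for every $\lambda\ge1$.
\end{proof}

\section{Closing the paths into cycles}\label{sec:close}

Lemma~\ref{lem:delete} turns a $D(K_{n+1},C_{n+1},1)$ design into a looped design, and one may ask when this can be reversed.

\begin{proposition}\label{prop:close}
Let $\mathcal P$ be a looped design on $n\ge2$ points. Join both ends of each path to a new point $\infty$. The resulting cycles form a $D(K_{n+1},C_{n+1},1)$ design if and only if no two paths of $\mathcal P$ have the same pair of ends.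
\end{proposition}

\begin{proof}
By the two equivalences in the proof of Lemma~\ref{lem:delete}, every $2$-path with center different from $\infty$ lies in exactly one cycle. The $2$-path $u\,\infty\,w$ lies in the cycle of $P$ if and only if $P$ has ends $u$ and $w$. There are $\binom n2$ paths and $\binom n2$ pairs $\{u,w\}$, so every pair occurs exactly once if and only if no pair occurs twice.
\end{proof}

The designs of Proposition~\ref{prop:double} do not have this property. For every $P=v_1\dots v_m$ the lifts $L_{P,0,0}$ and $L_{P,1,1}$ both belong to $\mathcal D$, and both have $\theta_0=0$, so both have the ends $v_1^0$ and $v_1^1$. The first two paths in the list of Section~\ref{sec:six} are an instance. So the doubling argument does not address Dudeney's original problem, the existence of $D(K_N,C_N,1)$ designs, for odd orders $N$.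

\begin{thebibliography}{1}

\bibitem{uniform}
\emph{Uniform coverings of 2-paths in the complete graph and the complete bipartite graph},
\texttt{http://ai.u-shizuoka-ken.ac.jp/\~{}midori/uniformcover-revised.pdf}

\end{thebibliography}
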